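\title{Hereditarily decomposable treelike continua are not 2-to-1 images of continua}

\begin{abstract}
Let $f$ be a map from a compact metric space onto a treelike continuum $Y$ such that every point of $Y$ has exactly two preimages. We prove that $f^{-1}(J)$ is disconnected for every hereditarily decomposable subcontinuum $J$ of $Y$. In particular, no hereditarily decomposable treelike continuum is the 2-to-1 image of a continuum. The proof follows the points whose two preimages lie in different components of the preimage of a subcontinuum and builds, inside a minimal counterexample, a strictly increasing chain of subcontinua of length $\omega_1$.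
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space, and a \emph{map} is a continuous function. A continuum is \emph{decomposable} if it is the union of two of its proper subcontinua, and \emph{indecomposable} otherwise. It is \emph{hereditarily decomposable} if each of its nondegenerate subcontinua (those with more than one point) is decomposable, and \emph{hereditarily indecomposable} if each of its subcontinua is indecomposable. A continuum $Y$ is \emph{treelike} if for every $\varepsilon>0$ it has a finite open cover of mesh less than $\varepsilon$ whose nerve is a tree; equivalently, $Y$ is an inverse limit of trees with onto bonding maps. We use only the first description, which is spelled out in Section~\ref{sec:continua}. A map $f\colon X\to Y$ is \emph{2-to-1} if $f^{-1}(y)$ has exactly two points for every $y\in Y$.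

Which continua are 2-to-1 images of continua? The circle is one, by $z\mapsto z^2$: a path once around the circle exchanges the two sheets and so connects them. A treelike continuum has no loops at any scale, and for covering maps this settles the matter. Indeed, let $f\colon X\to Y$ be a 2-to-1 covering map with $X$ compact and $Y$ treelike. The distance between the two points of a fiber has a positive minimum $m$. Cover $Y$ by evenly covered open sets whose sheets have diameter less than $m/3$, take a cover $(G_i)$ with nerve a tree and mesh below the Lebesgue number of the first cover, and label the two sheets over each $G_i$ by $0$ and $1$. Over $G_i\cap G_j$ the two labelings agree throughout or disagree throughout. Otherwise some points $x,\tilde x$ lie in one sheet over $G_i$ and in different sheets over $G_j$; then the other point $x'$ of the fiber of $x$ shares a sheet with $\tilde x$ over $G_j$, and $d(x,x')<2m/3$. Walking outward from a root of the tree, we exchange labels where necessary so that all labelings agree, and we obtain a map of $X$ onto $\{0,1\}$. So $X$ is disconnected.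

A 2-to-1 map need not be a covering map, because the two points of a fiber can run together. The fold $x\mapsto |x|$ from $[-1,1]$ onto $[0,1]$ connects its two sheets in this way, with no loop in the image. It fails to be 2-to-1 only at $0$, and the missing second preimage of $0$ must be supplied by a point that is isolated from the fold nearby. That point may be joined to the rest of $X$ farther away, at the price of another missing preimage, and so on (see Example~\ref{ex:saw}). One is led to guess that in a treelike continuum this debt is never paid off, and the question is whether it can be lost in a limit.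

No arc (Harrold) and no dendrite (Gottschalk) is the 2-to-1 image of a continuum; more generally, no arc-connected treelike continuum, or dendroid, is (Heath--Nall). Also, no hereditarily indecomposable treelike continuum is the 2-to-1 image of a continuum. The following statement is Conjecture~2 of \cite{source}.

\begin{quote}
\emph{No hereditarily decomposable treelike continuum can be the 2-to-1 image of a continuum.}
\end{quote}

The class in the conjecture contains continua that are not arc-connected, such as the closure of the graph of $\sin(1/x)$, $0<x\le 1$. We prove the conjecture in a slightly stronger form.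

\begin{theorem}\label{thm:main}
Let $Y$ be a treelike continuum, $X$ a compact metric space, and $f\colon X\to Y$ a map such that $f^{-1}(y)$ has exactly two points for every $y\in Y$. Then $f^{-1}(J)$ is disconnected for every hereditarily decomposable subcontinuum $J$ of $Y$. In particular, no hereditarily decomposable treelike continuum is the 2-to-1 image of a continuum.
\end{theorem}

The last sentence is the case $J=Y$. The map $z\mapsto z^2$ shows that ``treelike'' cannot be dropped, and the fold shows that ``exactly two'' cannot be weakened to ``at most two''. The proof uses none of the results quoted above.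

Section~\ref{sec:split} introduces the points that are \emph{split} in a subcontinuum $J$, passes to a minimal counterexample, and treats the arc by hand. Section~\ref{sec:glue} describes how split points behave under unions of subcontinua. Section~\ref{sec:step} enlarges a subcontinuum until a given split point ceases to be split and finds a new split point farther out. Section~\ref{sec:chain} repeats this step through all countable ordinals, which is impossible in a compact metric space.

\section{Continua and tree covers}\label{sec:continua}

We use the following standard facts. A \emph{chain} is a family of sets linearly ordered by inclusion.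

\begin{enumerate}
\item[(F1)] \emph{Cut-wire lemma.} If $F_1,F_2$ are disjoint closed subsets (possibly empty) of a compact metric space and no component of the space meets both, then some clopen set contains $F_1$ and misses $F_2$. In particular, if a component $T$ misses a closed set $F$, some clopen set contains $T$ and misses $F$; and two points in different components are separated by a clopen set.
\item[(F2)] The intersection of a nonempty chain of continua is a continuum, in particular nonempty. Hence, by Zorn's lemma, a nonempty family of subcontinua of a continuum that is closed under intersections of nonempty chains has a minimal member.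
\item[(F3)] A connected set that is contained in the union of two closed sets $A,B$ and meets both of them meets $A\cap B$. The union of two subcontinua that meet is a continuum, and so is the closure of the union of a nonempty chain of subcontinua.
\end{enumerate}

A \emph{tree cover} of a space is a finite indexed cover $(G_i)_{i\in I}$ by nonempty open sets such that no point lies in $G_i$ for three different indices $i$, and such that the graph with vertex set $I$, in which $i\ne j$ are adjacent when $G_i\cap G_j\ne\emptyset$, is a tree. This graph is the \emph{nerve}, and the \emph{mesh} is the largest diameter of a member. A treelike continuum has tree covers of arbitrarily small mesh. In a tree, any two vertices are joined by a unique simple path, and a set of vertices spans a connected subgraph exactly when it contains the path between any two of its elements. So the intersection of two such sets again spans a connected subgraph (possibly empty).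

\begin{lemma}\label{lem:sub}
Let $(G_i)_{i\in I}$ be a tree cover of a continuum $Y$, let $J\subset Y$ be a continuum, and let $I_J=\{i: G_i\cap J\ne\emptyset\}$. Then $(G_i\cap J)_{i\in I_J}$ is a tree cover of $J$, and $I_J$ spans a connected subgraph of the nerve of $(G_i)$. In particular, subcontinua of a treelike continuum have tree covers of arbitrarily small mesh.
\end{lemma}

\begin{proof}
The nerve of $(G_i\cap J)_{i\in I_J}$ is a subgraph of a tree, so it has no cycles. It is connected: if $I_J=I'\sqcup I''$ with both parts nonempty and no edge between them, then $\bigcup_{i\in I'}G_i\cap J$ and $\bigcup_{i\in I''}G_i\cap J$ separate $J$. The subgraph spanned by $I_J$ in the nerve of $(G_i)$ has the same vertices and at least the same edges, so it is connected too.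
\end{proof}

The next lemma is used at almost every step. It fails in the circle, where two arcs can meet in two points.

\begin{lemma}\label{lem:inter}
If $A,B$ are subcontinua of a treelike continuum $Y$, then $A\cap B$ is connected (possibly empty).
\end{lemma}

\begin{proof}
Suppose $A\cap B=R_1\sqcup R_2$ with $R_1,R_2$ nonempty and closed, and let $\rho=\frac14 d(R_1,R_2)>0$. There is $\varepsilon>0$ such that every set of diameter less than $\varepsilon$ that meets both $A$ and $B$ lies in the open $\rho$-neighborhood of $A\cap B$. Otherwise there are sets $E_n$ of diameter less than $1/n$ meeting $A$ and $B$, and points $x_n\in E_n$ with $d(x_n,A\cap B)\ge\rho$; a limit point of $(x_n)$ lies in $A$ and in $B$ and has distance at least $\rho$ from $A\cap B$, which is absurd.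

Take a tree cover $(G_i)$ of $Y$ of mesh less than $\min(\varepsilon,\rho)$. By Lemma~\ref{lem:sub}, $I_A$ and $I_B$ span connected subgraphs of the nerve, hence so does $I_A\cap I_B$. Let $i\in I_A\cap I_B$. Every point of $G_i$ is within $\rho$ of $R_1$ or of $R_2$. If $x,x'\in G_i$ (possibly equal) were within $\rho$ of $R_1$ and of $R_2$ respectively, then $d(R_1,R_2)<3\rho$, which is false. So $i$ has a well-defined type, $1$ or $2$. Adjacent indices in $I_A\cap I_B$ have the same type, since the two members share a point. Both types occur: take members containing a point of $R_1$ and a point of $R_2$. This contradicts the connectedness of the subgraph spanned by $I_A\cap I_B$.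
\end{proof}

\section{Split points}\label{sec:split}

From now on $Y$, $X$ and $f$ are as in Theorem~\ref{thm:main}. A \emph{continuum in $Y$} is a subcontinuum of $Y$, possibly a single point, and for such a continuum $J$ we write $X_J=f^{-1}(J)$, a compact set.

\begin{definition}
Let $J$ be a continuum in $Y$. A point $p\in J$ is \emph{split in $J$} if the two points of $f^{-1}(p)$ lie in different components of $X_J$. The set of such points is denoted by $U(J)$. A \emph{coloring over $J$} is a map $w\colon X_J\to\mathbb Z/2$, and its \emph{support} is the compact set
\[
\operatorname{supp}w=f(w^{-1}(0))\cap f(w^{-1}(1))=\{y\in J: w \text{ is not constant on } f^{-1}(y)\}.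
\]
\end{definition}

Colorings are the certificates of disconnectedness, and unlike components they can be added, restricted and glued.

\begin{lemma}\label{lem:basic}
Let $J$ be a continuum in $Y$.
\begin{enumerate}
\item[(1)] $p\in U(J)$ if and only if $p\in\operatorname{supp}w$ for some coloring $w$ over $J$.
\item[(2)] If $w$ is a coloring over $J$ and $A\subset J$ is compact and misses $\operatorname{supp}w$, then $A=A_0\sqcup A_1$ with $A_0,A_1$ compact and $w=i$ on $f^{-1}(A_i)$. If $A$ is also connected, then $w$ is constant on $f^{-1}(A)$.
\item[(3)] $X_J$ is connected if and only if $U(J)=\emptyset$.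
\item[(4)] $U(\{y\})=\{y\}$ for every $y\in Y$.
\item[(5)] If $J'\subset J$ is a continuum, then $U(J)\cap J'\subset U(J')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A coloring is constant on each component of $X_J$, so its support lies in $U(J)$. If $p\in U(J)$, then by (F1) a clopen subset of $X_J$ contains exactly one point of $f^{-1}(p)$, and its indicator function is a coloring with $p$ in its support.

(2) Put $A_i=A\cap f(w^{-1}(i))$. These compact sets cover $A$ and are disjoint because $A$ misses $\operatorname{supp}w$. A fiber over $A_i$ contains no point of the other color, so $w=i$ on it. If $A$ is connected, one of the $A_i$ is empty.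

(3) If $U(J)\ne\emptyset$, then $X_J$ has at least two components. If $X_J$ is disconnected, there is a nonconstant coloring $w$, and (2) with $A=J$ shows that $\operatorname{supp}w\ne\emptyset$.

(4) $X_{\{y\}}$ consists of two points.

(5) Each component of $X_{J'}$ lies in a component of $X_J$.
\end{proof}

By (3), Theorem~\ref{thm:main} says that every hereditarily decomposable $J$ has a split point. By (4) every point starts out split, and by (5) it can only lose this property as $J$ grows. The following example shows how it is lost and what replaces it.

\begin{example}[the saw]\label{ex:saw}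
Let $m\ge1$ be an integer and $Y=[0,m]$. In the plane, let $\sigma_n$ be the segment from $(n,1)$ to $(n+1,0)$ for $0\le n<m$, let $\sigma_m=\{(m,1)\}$, and let $X$ be the union of the base $[0,m]\times\{0\}$ and the teeth $\sigma_0,\dots,\sigma_m$ (Figure~\ref{fig:saw}). The projection $f$ to the first coordinate is 2-to-1: if $n\le x<n+1$, the fiber over $x$ is $\{(x,0),(x,n+1-x)\}$. Let $J=[s,t]$ with $n\le t<n+1$. For $k<n$ the part of $\sigma_k$ over $J$ is empty or is a segment containing the base point $(k+1,0)$, while the part of $\sigma_n$ over $J$ misses the base. So $X_J$ has two components and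
\[
U([s,t])=[\max(s,n),t].
\]
The point $n<m$ is split in $[0,t]$ for $n\le t<n+1$. At $t=n+1$ it ceases to be split, and the new split point $n+1$ appears at the far end.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[thick] (0,0)--(3,0);
\draw[thick] (0,1)--(1,0);
\draw[thick] (1,1)--(2,0);
\draw[thick] (2,1)--(3,0);
\fill (3,1) circle (1pt);
\draw[line width=2.2pt] (2,1)--(2.5,0.5);
\draw[thick] (0,-0.7)--(3,-0.7);
\draw[line width=2.2pt] (2,-0.7)--(2.5,-0.7);
\draw[dashed] (2.5,1.15)--(2.5,-0.85);
\draw (0,-0.75)--(0,-0.65) (1,-0.75)--(1,-0.65) (2,-0.75)--(2,-0.65) (3,-0.75)--(3,-0.65);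
\node[below] at (0,-0.75) {$0$};
\node[below] at (1,-0.75) {$1$};
\node[below] at (2,-0.75) {$2$};
\node[below] at (3,-0.75) {$3$};
\node[left] at (-0.2,0.5) {$X$};
\node[left] at (-0.2,-0.7) {$Y$};
\draw[->] (-0.4,0.25)--(-0.4,-0.5) node[midway,left] {$f$};
\end{tikzpicture}
\caption{The saw: vertical projection is a 2-to-1 map of the compact set $X$ (a base segment, three slanted teeth and an isolated point) onto $Y=[0,3]$. Over $J=[0,5/2]$, to the left of the dashed line, the heavy piece of the last tooth is a separate component of the preimage, and the points of $J$ whose two preimages lie in different components form the heavy interval $[2,5/2]$.}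
\label{fig:saw}
\end{figure}

A split point cannot be lost when $J$ shrinks, and being unsplit cannot be lost in a decreasing limit.

\begin{lemma}\label{lem:chain}
Let $\mathcal C$ be a nonempty chain of continua in $Y$ with intersection $J$, and let $p\in U(J)$. Then $p\in U(J')$ for some $J'\in\mathcal C$.
\end{lemma}

\begin{proof}
Otherwise, for each $J'\in\mathcal C$ a component $V_{J'}$ of $X_{J'}$ contains $f^{-1}(p)$. If $J''\subset J'$, then $V_{J''}$ is a connected subset of $X_{J'}$ meeting $V_{J'}$, so $V_{J''}\subset V_{J'}$. Thus the $V_{J'}$ form a chain, and by (F2) their intersection is a continuum in $\bigcap X_{J'}=X_J$ containing $f^{-1}(p)$. This contradicts $p\in U(J)$.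
\end{proof}

\begin{lemma}[minimal counterexample]\label{lem:min}
If Theorem~\ref{thm:main} fails, then it fails for some $Y,X,f$ such that $Y$ is hereditarily decomposable and
\begin{equation}\label{eq:star}
U(Y)=\emptyset,\qquad U(J)\ne\emptyset\ \text{ for every continuum } J\subsetneq Y. \tag{$*$}
\end{equation}
\end{lemma}

\begin{proof}
Let $J_*$ be hereditarily decomposable with $X_{J_*}$ connected. The family of continua $J\subset J_*$ with $X_J$ connected is closed under intersections of nonempty chains, because the preimage of the intersection is the intersection of a chain of continua. By (F2) it has a minimal member. This member is hereditarily decomposable and has tree covers of arbitrarily small mesh by Lemma~\ref{lem:sub}. Replace $Y$ by it, restrict $f$, and use Lemma~\ref{lem:basic}(3).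
\end{proof}

\begin{example}[the arc]\label{ex:arc}
We prove Theorem~\ref{thm:main} when $Y$ is an arc. The minimal counterexample is a subcontinuum of $Y$ and is not a point, by \eqref{eq:star} and Lemma~\ref{lem:basic}(4). So we may assume that $Y=[0,1]$ satisfies \eqref{eq:star}, and $X$ is connected. Let $J_1=[0,\frac12]$ and $J_2=[\frac12,1]$. The sets $X_{J_1}$ and $X_{J_2}$ cover $X$ and meet in the two-point fiber $F=f^{-1}(\frac12)$. By \eqref{eq:star} there are nonconstant colorings $w_i$ over $J_i$. There are two cases.
\begin{enumerate}
\item[(a)] Some $w_i$, say $w_1$, has a constant value $c$ on $F$. Extend $w_1$ over $X_{J_2}$ by $c$.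
\item[(b)] Both $w_1$ and $w_2$ take both values on $F$. As $F$ has two points, $w_1=w_2$ or $w_1=w_2+1$ on $F$; after adding a constant to $w_2$, the two colorings glue.
\end{enumerate}
In both cases we obtain a nonconstant coloring of $X$, a contradiction.
\end{example}

The argument used only that $Y$ is the union of two proper subcontinua with one common point. Decomposability gives $Y=J_1\cup J_2$ but says nothing about the size of $D=J_1\cap J_2$. The next section determines what remains of (a) and (b) when $D$ is an arbitrary continuum.

\section{Blocks, cutting and gluing}\label{sec:glue}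

When $D$ is nondegenerate, a coloring over $J_1$ can be constant on some fibers over $D$ and not on others, so neither case of Example~\ref{ex:arc} applies as it stands. The remedy is to discard the unwanted part of the support. For this we first identify the part that cannot be discarded.

\begin{definition}
Let $p\in U(J)$, and let $V_1\ne V_2$ be the components of $X_J$ containing the two points of $f^{-1}(p)$. The \emph{block} of $p$ in $J$ is $S_p(J)=f(V_1)\cap f(V_2)$.
\end{definition}

In the saw, $U([s,t])$ is a single block.

\begin{lemma}\label{lem:block}
Let $J$ be a continuum in $Y$ and $p\in U(J)$.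
\begin{enumerate}
\item[(1)] $S_p(J)$ is a continuum containing $p$. If $w$ is a coloring over $J$ and $p\in\operatorname{supp}w$, then $S_p(J)$ is the component of $p$ in $\operatorname{supp}w$.
\item[(2)] If $q\in S_p(J)$, then $q\in U(J)$ and $S_q(J)=S_p(J)$. In particular, $S_p(J)\subset U(J)$.
\item[(3)] If $J'\subset J$ is a continuum and $p\in J'$, then $S_p(J')=S_p(J)\cap J'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The set $S_p(J)$ is compact, contains $p$, and is connected by Lemma~\ref{lem:inter} applied to the continua $f(V_1)$ and $f(V_2)$. Let $\Gamma$ be the component of $p$ in $\operatorname{supp}w$. The coloring $w$ is constant on $V_1$ and on $V_2$, with different values because $p\in\operatorname{supp}w$. Each fiber over $S_p(J)$ meets both $V_1$ and $V_2$, so $S_p(J)\subset\operatorname{supp}w$, and therefore $S_p(J)\subset\Gamma$. Conversely, a fiber over $\Gamma$ has two points, one of each color. So for $i=0,1$ the compact set $f^{-1}(\Gamma)\cap w^{-1}(i)$ maps bijectively, hence homeomorphically, onto $\Gamma$, and is connected. Each of these two sets contains one point of $f^{-1}(p)$, so one lies in $V_1$ and the other in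 $V_2$. Hence $\Gamma\subset S_p(J)$.

(2) The fiber of $q$ has one point in $V_1$ and one in $V_2$, so it determines the same pair of components.

(3) Take a coloring $w$ over $J$ with $p\in\operatorname{supp}w$. Its restriction to $X_{J'}$ has support $\operatorname{supp}w\cap J'$. By (1), $S_p(J')$ is the component of $p$ in $\operatorname{supp}w\cap J'$, so it lies in $J'$ and in the component $S_p(J)$ of $p$ in $\operatorname{supp}w$. Conversely, $S_p(J)\cap J'$ is connected by Lemma~\ref{lem:inter}, contains $p$, and lies in $\operatorname{supp}w\cap J'$, so it lies in $S_p(J')$.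
\end{proof}

Thus $U(J)$ is partitioned into blocks, and the support of any coloring is a compact set whose components are blocks. The next lemma says that any clopen part of a support is itself a support. Its proof is the walk along a tree from the introduction. Together with Lemmas~\ref{lem:sub} and~\ref{lem:inter}, it is the only place where tree covers appear.

\begin{lemma}[cutting]\label{lem:cut}
Let $w_0$ be a coloring over $J$ and let $\Sigma'$ be a clopen subset of $\Sigma=\operatorname{supp}w_0$. Then there is a coloring $w$ over $J$ with $\operatorname{supp}w=\Sigma'$.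
\end{lemma}

\begin{proof}
Let $\Sigma''=\Sigma\setminus\Sigma'$. If $\Sigma'=\emptyset$ take $w=0$, and if $\Sigma''=\emptyset$ take $w=w_0$. Otherwise $\delta=d(\Sigma',\Sigma'')>0$. We keep $w_0$ near $\Sigma'$, replace it by constants away from $\Sigma'$, and match the two on the collar
\[
Z=\{y\in J:\ \delta/3\le d(y,\Sigma')\le 2\delta/3\}.
\]
The compact set $Z$ misses $\Sigma'$ and $\Sigma''$, so Lemma~\ref{lem:basic}(2) gives $Z=Z_0\sqcup Z_1$ with $w_0=i$ over $Z_i$. Let $\eta=d(Z_0,Z_1)$ if both sets are nonempty and $\eta=1$ otherwise. Then $w_0$ is constant on the preimage of every subset of $Z$ of diameter less than $\eta$.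

Let $(G_i)_{i\in I}$ be a tree cover of $J$ of mesh less than $\min(\delta/3,\eta)$. Call $i$ \emph{near} if $d(G_i,\Sigma')<\delta/3$; then $d(y,\Sigma')<2\delta/3$ on $G_i$, so $G_i\cap\Sigma''=\emptyset$. Otherwise call $i$ \emph{far}; then $d(y,\Sigma')\ge\delta/3$ on $G_i$, so $G_i\cap\Sigma'=\emptyset$. On $f^{-1}(G_i)$ let $w_i=w_0$ if $i$ is near and $w_i=0$ if $i$ is far.

For adjacent $i,j$ the function $w_i+w_j$ is a constant $e_{ij}$ on $f^{-1}(G_i\cap G_j)$. Indeed, it is $0$ if $i,j$ are both near or both far; if one is near and the other far, then $G_i\cap G_j$ is a subset of $Z$ of diameter less than $\eta$, and $w_i+w_j=w_0$ is constant over it. Fix a root of the nerve and let $c_i\in\mathbb Z/2$ be the sum of the $e$'s along the path from the root to $i$. For every edge $ij$ of a tree, one of the two paths extends the other by that edge, so $c_i+c_j=e_{ij}$. Hence $w_i+c_i=w_j+c_j$ on $f^{-1}(G_i\cap G_j)$, and these functions define a coloring $w$ over $J$. If $i$ is near, $\operatorname{supp}w\cap G_i=\Sigma\cap G_i=\Sigma'\cap G_i$; if $i$ is far, $\operatorname{supp}w\cap G_i=\emptyset=\Sigma'\cap G_i$.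
\end{proof}

The two parts of the next lemma generalize the two cases of Example~\ref{ex:arc}.

\begin{lemma}[gluing]\label{lem:glue}
Let $J=J_1\cup J_2$ with $J,J_1,J_2$ continua in $Y$, and let $D=J_1\cap J_2$. Then $D$ is a continuum, and:
\begin{enumerate}
\item[(a)] if $p\in U(J_1)$ and $S_p(J_1)\cap J_2=\emptyset$, then $p\in U(J)$ and $S_p(J)=S_p(J_1)$;
\item[(b)] if $p\in D\cap U(J_1)\cap U(J_2)$, then $p\in U(J)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $D$ is nonempty by (F3) and connected by Lemma~\ref{lem:inter}. Note that $X_{J_1}$ and $X_{J_2}$ are closed sets with union $X_J$ and intersection $X_D$, so colorings over $J_1$ and $J_2$ that agree on $X_D$ glue to a coloring over $J$.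

(a) Let $w_0$ be a coloring over $J_1$ with $p\in\Sigma=\operatorname{supp}w_0$. The component $S_p(J_1)$ of $\Sigma$ misses $D$, so by (F1) there is a clopen $\Sigma'\subset\Sigma$ with $S_p(J_1)\subset\Sigma'$ and $\Sigma'\cap D=\emptyset$. Lemma~\ref{lem:cut} gives a coloring $w$ over $J_1$ with support $\Sigma'$. By Lemma~\ref{lem:basic}(2) it is constant on $X_D$. Extending it over $X_{J_2}$ by this constant shows $p\in U(J)$. By Lemma~\ref{lem:block}(3), $S_p(J)\cap J_1=S_p(J_1)$, so the continuum $S_p(J)$ meets $J_1$ and misses $J_1\cap J_2$. By (F3) it misses $J_2$, and $S_p(J)=S_p(J)\cap J_1=S_p(J_1)$.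

(b) Let $w_i$ be a coloring over $J_i$ with $p\in\Sigma_i=\operatorname{supp}w_i$, and let $\Lambda=\Sigma_1\cap\Sigma_2\subset D$. We cut both supports down so that they meet $D$ exactly in $\Lambda$.

First, $\Lambda$ is clopen in $\Sigma_i\cap D$. It is closed. Let $y\in\Lambda$. Both $w_1$ and $w_2$ take both values on the two-point set $f^{-1}(y)$, so the coloring $w_1+w_2$ over $D$ has a constant value $c$ on $f^{-1}(y)$. The set $B=D\setminus f(\{x\in X_D: w_1(x)+w_2(x)\ne c\})$ is an open neighborhood of $y$ in $D$, and $w_1=w_2+c$ on $f^{-1}(B)$. Hence $\Sigma_1\cap B=\Sigma_2\cap B=\Lambda\cap B$, and $\Lambda$ is open in $\Sigma_i\cap D$.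

If $T$ is a component of $\Sigma_i$, then $T\cap D$ is a connected subset of $\Sigma_i\cap D$ by Lemma~\ref{lem:inter}, so it lies in $\Lambda$ or misses $\Lambda$. Thus no component of $\Sigma_i$ meets both of the closed sets $\Lambda$ and $(\Sigma_i\cap D)\setminus\Lambda$. By (F1) there is a clopen $\Sigma_i'\subset\Sigma_i$ with $\Sigma_i'\cap D=\Lambda$, and by Lemma~\ref{lem:cut} a coloring $w_i'$ over $J_i$ with support $\Sigma_i'$. On a fiber over $\Lambda$ both $w_1'$ and $w_2'$ take both values, and on a fiber over $D\setminus\Lambda$ both are constant. In either case $w_1'+w_2'$ is constant on the fiber. So this coloring over $D$ has empty support and is constant on $X_D$ by Lemma~\ref{lem:basic}(2). After adding a constant to $w_2'$, the two colorings glue to a coloring over $J$ whose support contains $\Lambda\ni p$.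
\end{proof}

\begin{remark}
Part (b) fails on the circle. For $z\mapsto z^2$ and $J_1,J_2$ the upper and lower half circles, each $X_{J_i}$ consists of two disjoint arcs mapping onto $J_i$, so $U(J_i)=J_i$, while $U(J_1\cup J_2)=\emptyset$. Here $D=\{1,-1\}$ is disconnected, and $w_1'+w_2'$ takes different values over its two points.
\end{remark}

We can now see what is missing in general. Let $Y$ satisfy \eqref{eq:star} and let $Y=J_1\cup J_2$ with proper subcontinua. By (a), every block of $J_i$ meets $D$, so $U(J_1)$ and $U(J_2)$ both meet $D$. If they meet it in a common point, (b) gives a contradiction. For a one-point $D$ this is automatic; for a larger $D$ one decomposition gives no control. So we give up the decomposition of $Y$ and instead follow one split point outward, as in the saw.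

\section{The basic step}\label{sec:step}

For the rest of the paper we assume that Theorem~\ref{thm:main} fails and, by Lemma~\ref{lem:min}, that $Y$ is hereditarily decomposable and satisfies \eqref{eq:star}.

Fix a continuum $C\subset Y$ and a point $p\in U(C)$. The family of continua $H\supset C$ with $p\notin U(H)$ contains $Y$, and it is closed under intersections of nonempty chains by Lemma~\ref{lem:chain}. Let $J$ be a minimal member, which exists by (F2). Then $J\ne C$, since $p\in U(C)$. The continuum $J$ is a first moment at which $p$ ceases to be split, and the gluing lemma forces it to be long and thin as seen from $C$.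

\begin{lemma}\label{lem:thin}
\begin{enumerate}
\item[(1)] If $H$ is a continuum with $C\subset H\subsetneq J$, then $p\in U(H)$.
\item[(2)] $J$ is not the union of two proper subcontinua that both contain $C$.
\item[(3)] If $H$ is a continuum with $C\subset H\subsetneq J$, there are continua $P',K'$ with $J=P'\cup K'$, $H\subset P'\subsetneq J$ and $K'\cap H=\emptyset$.
\item[(4)] If $J=P'\cup K'$ with continua $P',K'$ and $C\subset P'\subsetneq J$, then $S_p(P')\cap K'\ne\emptyset$ and $J=C\cup S_p(P')\cup K'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) This is the minimality of $J$.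

(2) If $J=H_1\cup H_2$ were such a union, then $p\in U(H_1)\cap U(H_2)$ by (1), and $p\in U(J)$ by Lemma~\ref{lem:glue}(b).

(3) The family of continua $K'$ with $J\setminus H\subset K'\subset J$ contains $J$ and is closed under intersections of nonempty chains. Let $K_0$ be a minimal member. Since $J=H\cup K_0$ is connected, $K_0$ meets $H$; it also contains the nonempty set $J\setminus H$, so it is nondegenerate. By hereditary decomposability, $K_0=L_1\cup L_2$ with proper subcontinua $L_1,L_2$. By the minimality of $K_0$, neither $L_i$ contains $J\setminus H$, so $H\cup L_i\ne J$ for $i=1,2$. One of the $L_i$, say $L_1$, meets $H$. If $L_2$ met $H$ as well, $H\cup L_1$ and $H\cup L_2$ would be proper subcontinua of $J$ containing $C$ with union $J$, against (2). So $P'=H\cup L_1$ and $K'=L_2$ have the required properties.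

(4) By (1), $p\in U(P')$, so $S_p(P')$ is defined. If it missed $K'$, Lemma~\ref{lem:glue}(a) would give $p\in U(J)$. So $S_p(P')$ meets $K'$, and it meets $C$ in $p$. Hence $C\cup S_p(P')\cup K'$ is a subcontinuum of $J$ containing $C$. Its union with the proper subcontinuum $P'$ is $J$, so by (2) it equals $J$.
\end{proof}

Part (3) is the first of two uses of hereditary decomposability. It cannot hold for an indecomposable $J$, since $P'$ and $K'$ are proper subcontinua with union $J$. Part (4) says that everything between $C$ and the far piece $K'$ belongs to the single block of $p$.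

\begin{proposition}\label{prop:step}
Let $C\subset Y$ be a continuum and $p\in U(C)$. There are continua $J,P,K,N$ in $Y$ such that, with $D=P\cap K$:
\begin{enumerate}
\item[(a)] $C\subset P\subsetneq J=P\cup K$, $K\cap C=\emptyset$, $D$ is a continuum, and $U(K)\cap D=\emptyset$;
\item[(b)] $J=C\cup N$ and $N\cap C=S_p(C)$;
\item[(c)] if $z\in U(J)\setminus C$ and $H$ is a continuum with $C\cup\{z\}\subset H\subset J$, then $H=J$;
\item[(d)] there is $z\in U(J)$ with $S_z(J)\cap P=\emptyset$.
\end{enumerate}
\end{proposition}

In the saw, with $C=[0,n]$ and $p=n<m$, one has $J=[0,n+1]$ and may take $P=[0,b]$, $K=[a,n+1]$ with $n<a\le b<n+1$, $N=[n,n+1]$ and $z=n+1$; here $D=[a,b]$, $U(K)=U(J)=\{n+1\}$ and $S_p(C)=\{n\}$. For $n=m$ the step cannot be made, because the saw has $U(Y)\ne\emptyset$. In general, (a) provides a barrier $D$ that no block of $K$ touches, (b) says that the new part of $J$ is attached to $C$ only along the block of $p$, (c) says that new split points are as far from $C$ as possible, and (d) provides a split point with which to continue.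

\begin{proof}
Let $J$ be as in Lemma~\ref{lem:thin}.

(c) Suppose $H\ne J$, and take $P',K'$ for $H$ from Lemma~\ref{lem:thin}(3). The point $z$ is not in $C$, and it is not in $K'$ because $z\in H$. By Lemma~\ref{lem:thin}(4), $z\in S_p(P')$. Lemma~\ref{lem:block} gives $p\in S_p(P')=S_z(P')=S_z(J)\cap P'\subset U(J)$, contrary to the choice of $J$.

(a) Lemma~\ref{lem:thin}(3) with $H=C$ gives $P,K$ with $C\subset P\subsetneq J=P\cup K$ and $K\cap C=\emptyset$, and $D$ is a continuum by Lemma~\ref{lem:glue}. We want all of $D$ to be split in $P$. Lemma~\ref{lem:thin}(4) for the pair $P,K$ shows only that $S_p(P)$ meets $D$, so we cut once more, beyond $P$. Lemma~\ref{lem:thin}(3) with $H=P$ gives continua $P_2,K_2$ with $P\subset P_2\subsetneq J=P_2\cup K_2$ and $K_2\cap P=\emptyset$, and Lemma~\ref{lem:thin}(4) gives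
\[
J=C\cup S_p(P_2)\cup K_2,\qquad S_p(P_2)\cap K_2\ne\emptyset.
\]
The set $D$ misses $C$ because $D\subset K$, and misses $K_2$ because $D\subset P$. Hence $D\subset S_p(P_2)\subset U(P_2)$, and $D\subset U(P)$ by Lemma~\ref{lem:basic}(5). If $y\in U(K)\cap D$, then $y\in U(J)$ by Lemma~\ref{lem:glue}(b), while $y\notin C$ and $C\cup\{y\}\subset P\subsetneq J$. This contradicts (c).

(b) Let $N=S_p(P_2)\cup K_2$. By the display it is a continuum and $J=C\cup N$. Since $K_2\cap C\subset K_2\cap P=\emptyset$, Lemma~\ref{lem:block}(3) gives $N\cap C=S_p(P_2)\cap C=S_p(C)$.

(d) $K\ne Y$ because $K\cap C=\emptyset$, so by \eqref{eq:star} there is $z\in U(K)$. The block $S_z(K)$ lies in $U(K)$, so by (a) it misses $D=K\cap P$; being contained in $K$, it misses $P$. Lemma~\ref{lem:glue}(a) for $J=K\cup P$ gives $z\in U(J)$ and $S_z(J)=S_z(K)$.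
\end{proof}

\section{A chain of length $\omega_1$}\label{sec:chain}

By (d), the continuum $J$ of Proposition~\ref{prop:step} has a split point, so the step can be repeated with $(J,z)$ in place of $(C,p)$, and it never produces $Y$. We repeat it through the countable ordinals, taking closures of unions at limit stages. The danger lies at a limit ordinal $\lambda$: the closure $J_\lambda$ may be all of $Y$, and then \eqref{eq:star} supplies no split point and the process would stop without a contradiction. To exclude this we must prove that $J_\lambda$ has a split point. The proof of (d) shows how: find a proper subcontinuum behind the barrier $D$, take a split point there, and carry it across with Lemma~\ref{lem:glue}(a). At stage $\lambda$ this requires a continuum behind all earlier barriers at once. We therefore keep track, for each earlier stage $\beta$, of the part of the current continuum lying beyond $P_\beta$, and show that it remains a continuum.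

\subsection{The recursion}

Recall that $\omega_1$ is the first uncountable ordinal, that each $\alpha<\omega_1$ is $0$, a successor or a limit ordinal, and that a set of ordinals below a limit ordinal $\lambda$ is \emph{cofinal} if it is not bounded below $\lambda$. We construct continua $J_\alpha$ and points $p_\alpha\in U(J_\alpha)$ for $\alpha<\omega_1$, and write $S_\alpha=S_{p_\alpha}(J_\alpha)$.

\begin{itemize}
\item $J_0=\{y_0\}$ for some $y_0\in Y$, and $p_0=y_0$.
\item Given $(J_\alpha,p_\alpha)$, let $J_{\alpha+1},P_\alpha,D_\alpha,N_\alpha$ be the sets $J,P,D,N$ of Proposition~\ref{prop:step} for $(C,p)=(J_\alpha,p_\alpha)$, and let $p_{\alpha+1}$ be the point $z$ of part (d).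
\item For a limit ordinal $\lambda$ let $J_\lambda=\overline{\bigcup_{\alpha<\lambda}J_\alpha}$; the point $p_\lambda$ is chosen in Section~\ref{sub:limit}.
\end{itemize}

The $J_\alpha$ increase with $\alpha$, so $J_\lambda$ is a continuum by (F3). For $\beta<\alpha$ define the \emph{tail}
\[
K_\beta^\alpha=D_\beta\cup(J_\alpha\setminus P_\beta).
\]
For $\alpha=\beta+1$ this is the continuum $K$ of the step at stage $\beta$, since $J=P\cup K$ and $D=P\cap K$ give $D\cup(J\setminus P)=K$. Proposition~\ref{prop:step} therefore yields, for each stage $\beta$ at which the step has been made: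
\begin{align}
& J_\beta\subset P_\beta\subset J_{\beta+1},\qquad \emptyset\ne D_\beta\subset P_\beta\setminus J_\beta; \label{eq:nest}\\
& K_\beta^{\beta+1}\text{ is a continuum and } U(K_\beta^{\beta+1})\cap D_\beta=\emptyset; \label{eq:barrier}\\
& J_{\beta+1}=J_\beta\cup N_\beta,\qquad J_\beta\cap N_\beta=S_\beta; \label{eq:attach}\\
& \text{no proper subcontinuum of } J_{\beta+1}\text{ contains } J_\beta \text{ and a point of } U(J_{\beta+1})\setminus J_\beta. \label{eq:irred}
\end{align}
The statements to be proved by induction on $\alpha$ are:
\begin{enumerate}
\item[$(\mathrm A_\alpha)$] $K_\beta^\alpha$ is a continuum for every $\beta<\alpha$;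
\item[$(\mathrm B_\alpha)$] $p_\alpha\in U(J_\alpha)$, and $S_\alpha\cap P_\beta=\emptyset$ for every $\beta<\alpha$.
\end{enumerate}
At $\alpha=0$ they reduce to $p_0\in U(J_0)$, which is Lemma~\ref{lem:basic}(4). The following identities use only \eqref{eq:nest} and the monotonicity of the $J_\alpha$; they hold as soon as $J_\alpha$ is defined.

\begin{lemma}\label{lem:book}
Let $\beta<\alpha$.
\begin{enumerate}
\item[(1)] $J_\alpha=P_\beta\cup K_\beta^\alpha$, $P_\beta\cap K_\beta^\alpha=D_\beta$, $K_\beta^\alpha\cap J_\beta=\emptyset$, and $K_\beta^\alpha$ increases with $\alpha$.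
\item[(2)] If $\beta<\gamma<\alpha$, then $P_\beta\subset J_\gamma\subset P_\gamma$ and $K_\beta^\alpha=K_\beta^{\gamma+1}\cup K_\gamma^\alpha$. In particular, $K_\beta^\alpha$ decreases in $\beta$, and $D_\gamma\subset K_\beta^\alpha$.
\item[(3)] The sets $D_\gamma$, $\gamma<\alpha$, are pairwise disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The first two identities follow from $D_\beta\subset P_\beta\subset J_\alpha$. Since $J_\beta\subset P_\beta$, we get $K_\beta^\alpha\cap J_\beta\subset D_\beta\cap J_\beta=\emptyset$. Monotonicity in $\alpha$ is that of $J_\alpha$.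

(2) We have $P_\beta\subset J_{\beta+1}\subset J_\gamma\subset P_\gamma$. By (1), $K_\gamma^\alpha$ misses $J_\gamma\supset P_\beta$, so $K_\gamma^\alpha\subset J_\alpha\setminus P_\beta\subset K_\beta^\alpha$; and $K_\beta^{\gamma+1}\subset K_\beta^\alpha$ by (1). Conversely, $D_\beta\subset K_\beta^{\gamma+1}$, and a point of $J_\alpha\setminus P_\beta$ lies either in $P_\gamma\setminus P_\beta\subset J_{\gamma+1}\setminus P_\beta\subset K_\beta^{\gamma+1}$ or in $J_\alpha\setminus P_\gamma\subset K_\gamma^\alpha$.

(3) For $\gamma<\gamma'$ we have $D_\gamma\subset P_\gamma\subset J_{\gamma'}$, while $D_{\gamma'}\cap J_{\gamma'}=\emptyset$.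
\end{proof}

\subsection{Successor stages}

Assume $(\mathrm A_\alpha)$ and $(\mathrm B_\alpha)$. The tail $K_\alpha^{\alpha+1}$ is a continuum by \eqref{eq:barrier}. Let $\beta<\alpha$. The new part $N_\alpha$ is attached along $S_\alpha$, which by $(\mathrm B_\alpha)$ lies beyond $P_\beta$; this is what keeps the older tails connected. Precisely, $P_\beta\subset J_\alpha$ and \eqref{eq:attach} give $N_\alpha\cap P_\beta=S_\alpha\cap P_\beta=\emptyset$, hence
\[
K_\beta^{\alpha+1}=D_\beta\cup\bigl((J_\alpha\cup N_\alpha)\setminus P_\beta\bigr)=K_\beta^\alpha\cup N_\alpha .
\]
The continua $K_\beta^\alpha$ and $N_\alpha$ meet, since $\emptyset\ne S_\alpha\subset N_\alpha\cap(J_\alpha\setminus P_\beta)$. This proves $(\mathrm A_{\alpha+1})$. By Proposition~\ref{prop:step}(d), $p_{\alpha+1}\in U(J_{\alpha+1})$ and $S_{\alpha+1}$ misses $P_\alpha$, which contains $P_\beta$ for $\beta\le\alpha$. This proves $(\mathrm B_{\alpha+1})$.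

\subsection{Limit stages}\label{sub:limit}

Let $\lambda<\omega_1$ be a limit ordinal, and assume $(\mathrm A_\alpha)$ and $(\mathrm B_\alpha)$ for all $\alpha<\lambda$. The model is an infinite saw over $[0,1]$: put $t_n=1-2^{-n}$, take teeth from $(t_n,2^{-n})$ to $(t_{n+1},0)$, and add the point $(1,1)$. There $J_n=[0,t_n]$, $J_\omega=[0,1]$, the tails $K_n^\omega$ are intervals $[a_n,1]$ with $t_n<a_n<t_{n+1}$, their intersection is $\{1\}$, and $p_\omega=1$.

In general, for $\beta<\lambda$ let
\[
T_\beta=\overline{\bigcup_{\beta<\alpha<\lambda}K_\beta^\alpha},
\]
a subcontinuum of $J_\lambda$ by (F3). For $\beta<\gamma<\lambda$ the increasing union may be restricted to $\alpha>\gamma$, and $K_\beta^{\gamma+1}$ is closed by $(\mathrm A_{\gamma+1})$, so Lemma~\ref{lem:book}(2) gives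
\begin{equation}\label{eq:T}
T_\beta=K_\beta^{\gamma+1}\cup T_\gamma .
\end{equation}
We want $T_\beta=K_\beta^\lambda$. This could fail because the later $J_\alpha$ may accumulate on a point of $P_\beta\setminus D_\beta$, so that the chain returns to its own past. We show that such a return creates an indecomposable continuum. The tool is that $J_\lambda$ inherits the thinness of the individual steps: a continuum running from $J_\xi$ to the far end has to pass through everything in between.

\begin{lemma}[sweeping]\label{lem:sweep}
Let $G\subset J_\lambda$ be a continuum and $\xi<\lambda$. If $G$ meets $J_\xi$ and meets $D_\gamma$ for cofinally many $\gamma<\lambda$, then $G\supset J_\lambda\setminus J_\xi$.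
\end{lemma}

\begin{proof}
We first show $G\supset J_{\delta+1}\setminus J_\delta$ whenever $\xi\le\delta<\lambda$. By \eqref{eq:irred} it suffices to catch in $G$ a point of $U(J_{\delta+1})\setminus J_\delta$, and the block $S_{\delta+1}$ consists of such points. We reach it by two crossings. For $\eta\ge\xi$ the set $G\cap J_\eta$ is a continuum by Lemma~\ref{lem:inter}, and it meets $J_\xi$.

Pick $\gamma$ with $\delta+1<\gamma<\lambda$ and $G\cap D_\gamma\ne\emptyset$. The continuum $G\cap J_{\gamma+1}$ lies in $J_{\gamma+1}=P_{\delta+1}\cup K_{\delta+1}^{\gamma+1}$, a union of closed sets by $(\mathrm A_{\gamma+1})$. It meets $J_\xi\subset P_{\delta+1}$ and $D_\gamma\subset K_{\delta+1}^{\gamma+1}$. By (F3) it meets $P_{\delta+1}\cap K_{\delta+1}^{\gamma+1}=D_{\delta+1}$.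

The continuum $G\cap J_{\delta+2}$ lies in $J_{\delta+2}=J_{\delta+1}\cup N_{\delta+1}$. It meets $J_\xi\subset J_{\delta+1}$ and $D_{\delta+1}\subset J_{\delta+2}\setminus J_{\delta+1}\subset N_{\delta+1}$. By (F3) and \eqref{eq:attach} it meets $S_{\delta+1}$ in some point $z$. Then $z\in U(J_{\delta+1})$ by Lemma~\ref{lem:block}(2), and $z\notin P_\delta\supset J_\delta$ by $(\mathrm B_{\delta+1})$.

The continuum $G\cap J_{\delta+1}$ contains $z$ and meets $J_\xi\subset J_\delta$. So $(G\cap J_{\delta+1})\cup J_\delta$ is a subcontinuum of $J_{\delta+1}$ containing $J_\delta$ and $z$. By \eqref{eq:irred} it equals $J_{\delta+1}$, which gives $G\supset J_{\delta+1}\setminus J_\delta$.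

Now we prove $J_\eta\setminus J_\xi\subset G$ for $\xi\le\eta\le\lambda$ by induction on $\eta$. For $\eta=\xi$ there is nothing to prove. If $\eta=\delta+1>\xi$, then $J_\eta\setminus J_\xi\subset(J_{\delta+1}\setminus J_\delta)\cup(J_\delta\setminus J_\xi)\subset G$. If $\eta>\xi$ is a limit ordinal and $x\in J_\eta\setminus J_\xi$, then $x=\lim x_n$ with $x_n\in J_{\eta_n}$ and $\xi\le\eta_n<\eta$. As $J_\xi$ is closed, $x_n\notin J_\xi$ for large $n$, so $x_n\in G$ and $x\in G$.
\end{proof}

\begin{lemma}\label{lem:noreturn}
$T_\beta\cap P_\beta=D_\beta$ for every $\beta<\lambda$.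
\end{lemma}

\begin{proof}
We have $D_\beta\subset T_\beta\cap P_\beta$. Suppose that for some $\beta$ there is $x\in(T_\beta\cap P_\beta)\setminus D_\beta$. Let $\beta<\gamma<\lambda$. Since $K_\beta^{\gamma+1}\cap P_\beta=D_\beta$, equation \eqref{eq:T} gives $x\in T_\gamma$, so $T_\gamma$ meets $P_\beta\subset J_{\beta+1}$. Also $T_\gamma\supset K_\gamma^{\varepsilon+1}\supset D_\varepsilon$ for $\gamma<\varepsilon<\lambda$ by Lemma~\ref{lem:book}(2). Lemma~\ref{lem:sweep} gives $T_\gamma\supset J_\lambda\setminus J_{\beta+1}$.

The $T_\gamma$ decrease by \eqref{eq:T}, so $Q=\bigcap_{\beta<\gamma<\lambda}T_\gamma$ is a continuum, and $Q\supset J_\lambda\setminus J_{\beta+1}$. For $\beta<\delta<\lambda$ we have $D_\delta\subset J_\lambda$ and $D_\delta\cap J_{\beta+1}\subset D_\delta\cap J_\delta=\emptyset$, so $D_\delta\subset Q$. These sets are nonempty and pairwise disjoint, so $Q$ is nondegenerate.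

By hereditary decomposability (its second and last use), $Q=Q_1\cup Q_2$ with proper subcontinua $Q_1,Q_2$. Each $D_\delta$ with $\beta<\delta<\lambda$ meets $Q_1$ or $Q_2$, so one of them, say $Q_1$, meets $D_\delta$ for cofinally many $\delta<\lambda$. Pick $\zeta$ with $\beta<\zeta<\lambda$ and $Q_1\cap D_\zeta\ne\emptyset$. Then $Q_1$ meets $J_{\zeta+1}\supset D_\zeta$, and Lemma~\ref{lem:sweep} gives $Q_1\supset J_\lambda\setminus J_{\zeta+1}$. For $\zeta+1<\alpha<\lambda$ the tail $K_{\zeta+1}^\alpha\subset J_\lambda$ misses $J_{\zeta+1}$ by Lemma~\ref{lem:book}(1), so it lies in $Q_1$. Since $Q_1$ is closed, $Q\subset T_{\zeta+1}\subset Q_1$, contradicting $Q_1\ne Q$.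
\end{proof}

\emph{Proof of $(\mathrm A_\lambda)$.} Let $\beta<\lambda$. The closed set $P_\beta\cup T_\beta$ lies in $J_\lambda$ and contains $J_\alpha=P_\beta\cup K_\beta^\alpha$ for $\beta<\alpha<\lambda$, so it equals $J_\lambda$. Hence $J_\lambda\setminus P_\beta=T_\beta\setminus P_\beta$, and by Lemma~\ref{lem:noreturn}
\[
K_\beta^\lambda=D_\beta\cup(T_\beta\setminus P_\beta)=(T_\beta\cap P_\beta)\cup(T_\beta\setminus P_\beta)=T_\beta ,
\]
which is a continuum.

\emph{Choice of $p_\lambda$ and proof of $(\mathrm B_\lambda)$.} The continua $K_\beta^\lambda$, $\beta<\lambda$, form a chain by Lemma~\ref{lem:book}(2), so $L=\bigcap_{\beta<\lambda}K_\beta^\lambda$ is a continuum. It is a proper subcontinuum of $Y$, because $K_0^\lambda\cap J_0=\emptyset$. By \eqref{eq:star} there is $z\in U(L)$, and by Lemma~\ref{lem:chain} there is $\beta<\lambda$ with $z\in U(K_\beta^\lambda)$.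

Let $\beta\le\gamma<\lambda$. Since $z\in L\subset K_\gamma^\lambda\subset K_\beta^\lambda$, Lemma~\ref{lem:basic}(5) gives $z\in U(K_\gamma^\lambda)$. The barrier $D_\gamma$ still works for the longer tail: from $D_\gamma\subset K_\gamma^{\gamma+1}\subset K_\gamma^\lambda$, Lemma~\ref{lem:basic}(5) and \eqref{eq:barrier} we get
\[
U(K_\gamma^\lambda)\cap D_\gamma\subset U(K_\gamma^{\gamma+1})\cap D_\gamma=\emptyset .
\]
So the block $S_z(K_\gamma^\lambda)\subset U(K_\gamma^\lambda)$ misses $D_\gamma=K_\gamma^\lambda\cap P_\gamma$, and therefore misses $P_\gamma$. Lemma~\ref{lem:glue}(a) for $J_\lambda=K_\gamma^\lambda\cup P_\gamma$ shows that $z\in U(J_\lambda)$ and that $S_z(J_\lambda)=S_z(K_\gamma^\lambda)$ misses $P_\gamma$. This holds for all $\gamma$ with $\beta\le\gamma<\lambda$, and the $P_\gamma$ increase, so $S_z(J_\lambda)$ misses $P_\gamma$ for every $\gamma<\lambda$. Put $p_\lambda=z$.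

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose the theorem fails, and let $Y$ be as in Lemma~\ref{lem:min}. The recursion above defines closed sets $J_\alpha\subset Y$ for all $\alpha<\omega_1$. They increase, and $J_\alpha\ne J_{\alpha+1}$ because $\emptyset\ne D_\alpha\subset J_{\alpha+1}\setminus J_\alpha$ by \eqref{eq:nest}. Fix a countable base of the compact metric space $Y$, and for each $\alpha$ pick a basic open set $B_\alpha$ that meets $J_{\alpha+1}$ and misses $J_\alpha$. If $\alpha<\alpha'$, then $B_\alpha$ meets $J_{\alpha+1}\subset J_{\alpha'}$ and $B_{\alpha'}$ misses $J_{\alpha'}$, so $B_\alpha\ne B_{\alpha'}$. This gives uncountably many basic open sets, a contradiction.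
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{No arc-connected treelike continuum is the},
\texttt{https://www.impan.pl/shop/en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/88918}.

\end{thebibliography}
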